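\title{Receivers with different min-cuts cannot all decode a constant fraction of their min-cut}

\begin{abstract}
In a directed network with unit-capacity edges and all sources at one root, let the receivers have min-cuts $h_1>\dots>h_K$. We ask whether there is a constant $a>0$, independent of the network, such that every receiver can decode source symbols at rate $a$ times its own min-cut. The answer is no. The best fraction that can be guaranteed for the profile $(h_1,\dots,h_K)$ equals $1/(K-\sum_{i<K}h_{i+1}/h_i)$ up to a factor $14$, and up to a factor less than $e$ when the ratios $h_i/h_{i+1}$ are integers. In terms of $K$ alone it lies between $1/K$ and $e/(K+e-1)$; in terms of the number $h$ of sources it is $\Theta(1/\log h)$. For the profile $(2,1)$ on acyclic networks it is exactly $4/5$.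
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A \emph{network} is a finite directed graph, parallel edges allowed, with a distinguished node, the \emph{root}, and a set of nodes called \emph{receivers}. Time is divided into slots. In each slot every edge carries one symbol, and each of $h$ sources $S_1,\dots,S_h$, all located at the root, produces one symbol. Communication lasts for an unbounded number of slots, and any mechanism is allowed: routing, time-sharing, linear or nonlinear coding; nodes may combine, store and later forward what they have received. The \emph{rate} of a receiver is the long-run number of source symbols per slot that it can decode. Redundant copies and undecodable symbols do not count, and different receivers may decode different source symbols. Section~\ref{sec:model} makes this precise.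

For nodes $x\ne y$, the \emph{min-cut} $\lambda(x,y)$ is the least number of edges leaving a set $U$ of nodes with $x\in U$, $y\notin U$. By Menger's theorem it is also the largest number of edge-disjoint paths from $x$ to $y$. We write $\lambda(y)$ when $x$ is the root. Two properties are used throughout: $\lambda(x,y)$ is at most the in-degree of $y$, and for distinct nodes $s,x,y$,
\begin{equation}\label{eq:triangle}
\lambda(s,y)\ge\min\{\lambda(s,x),\lambda(x,y)\},
\end{equation}
because a set $U$ with $s\in U$, $y\notin U$ separates $x$ from $y$ if $x\in U$ and $s$ from $x$ if $x\notin U$.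

The receivers form groups $R_1,\dots,R_K$, where $R_i$ has $N_i\ge1$ members, each of min-cut $h_i$ from the root, and
\[
h\ge h_1>h_2>\dots>h_K\ge1 .
\]
We call $\mathbf h=(h_1,\dots,h_K)$ the \emph{profile} of the network. A pair $(a,\beta)$ is \emph{achievable} if some mechanism gives rate $ah_i$ to $\beta N_i$ of the receivers of $R_i$, for every $i$. We are concerned with $\beta=1$: every receiver obtains the fraction $a$ of its own min-cut. The following facts are known.
\begin{itemize}
\item[(K1)] For $K=1$ the pair $(1,1)$ is achievable. This is the main theorem of network coding.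
\item[(K2)] For $K>1$ the pair $(1,1)$ is not achievable in general (Cassuto and Bruck).
\item[(K3)] In directed graphs, $(a,1)$ is achievable for every $a\le\max\{h_K/h_1,\ 1/K,\ 1/S(\mathbf h)\}$, where
\[
S(\mathbf h)=K-\sum_{i=1}^{K-1}\frac{h_{i+1}}{h_i}=1+\sum_{i=1}^{K-1}\Big(1-\frac{h_{i+1}}{h_i}\Big).
\]
\end{itemize}
The three terms in (K3) correspond to transmitting at the smallest min-cut, to time-sharing, and to a combined strategy. The question, posed in \cite{talk}, is the following.

\medskip\noindent\textbf{Question.} \emph{Is there a constant $a>0$, independent of the network and in particular of $h$, $K$, the $h_i$ and the $N_i$, such that $(a,1)$ is achievable on every directed network?}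

\subsection*{What the simple cases suggest}
The quantity $S(\mathbf h)$ has a concrete meaning. Split time into phases $j=1,\dots,K$ of relative lengths $t_j$. In phase $j$ send fresh symbols at rate $h_j$ to all receivers of $R_1,\dots,R_j$. This is possible by (K1): give each such receiver $t$ a new node $t'$ with $h_j$ edges from $t$; then $\lambda(t')=h_j$ by \eqref{eq:triangle}, and $t$ knows whatever $t'$ knows. Group $R_i$ obtains rate $\sum_{j\ge i}t_jh_j$, which equals $ah_i$ for all $i$ when $t_K=a$ and $t_j=a(1-h_{j+1}/h_j)$ for $j<K$. The phases fill the time exactly when $aS(\mathbf h)=1$. The third term of (K3) dominates the other two: $S\le K$ is immediate, and $S\le 1+\sum_i(h_i-h_{i+1})/h_K=h_1/h_K$. It is not bounded below: $S=(K+1)/2$ for $h_i=2^{K-i}$, and $S=1+\frac12+\dots+\frac1h$ for the profile $(h,h-1,\dots,1)$.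

This strategy looks wasteful, since in phase $j$ the groups $R_{j+1},\dots,R_K$ are idle, and it makes no use of the freedom to deliver different symbols to different receivers. On a tree that freedom removes all loss. Suppose that every node other than the root receives all its edges from one parent. A node $x$ that holds $\min\{h,\lambda(x)\}$ uncoded symbols per slot can forward $\min\{h,\lambda(y)\}$ of them to a child $y$, because $\lambda(y)$ is the minimum of $\lambda(x)$ and the number of edges from $x$ to $y$. So $a=1$ on trees for every profile, and $a=1$ for one group on every network. One might therefore guess that a cleverer mixture of routing and coding loses only a constant factor. It does not: up to a universal factor, the phase strategy is the best possible.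

\subsection*{Results}

\begin{theorem}\label{thm:no}
Let $0<a\le1$, $L=\lceil8/a^2\rceil$ and $K=L+1$. There is a finite acyclic network with $h=h_1$ and $h_i=2^{K-i}$ $(i=1,\dots,K)$ on which $(a,1)$ is not achievable. Hence no universal constant exists.
\end{theorem}

For a profile $\mathbf h$ let $\alpha(\mathbf h)$ be the supremum of all $a$ such that $(a,1)$ is achievable on every network with profile $\mathbf h$. By (K3), $\alpha(\mathbf h)\ge1/S(\mathbf h)$. For an integer $b\ge2$ put $\rho(b)=(1-\frac1b)^b$.

\begin{theorem}\label{thm:main}
Let $m_0<m_1<\dots<m_L$ be positive integers such that the ratios $b_j=m_j/m_{j-1}$ are integers $\ge2$. Let $\theta\in(0,1]$, and suppose that for each $j=0,\dots,L$ the profile $\mathbf h$ contains a value $g_j$ with $\theta m_j\le g_j\le m_j$. Then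
\[
\alpha(\mathbf h)\le\frac1{\theta\,\big(1+\sum_{j=1}^L\rho(b_j)\big)} .
\]
The networks showing this are acyclic, and the number of sources may be any $h\ge h_1$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(1)] \emph{Integer ratios.} If all $b_i=h_i/h_{i+1}$ are integers, then
\[
\frac1{1+\sum_{i=1}^{K-1}(1-1/b_i)}\le\alpha(\mathbf h)\le\frac1{1+\sum_{i=1}^{K-1}(1-1/b_i)^{b_i}},
\]
and the two sides differ by a factor less than $e$. For $h_i=2^{K-i}$ this reads $\frac2{K+1}\le\alpha(\mathbf h)\le\frac4{K+3}$.
\item[(2)] \emph{In terms of $K$.} The infimum of $\alpha(\mathbf h)$ over profiles with $K$ groups satisfies $\frac1K\le\inf\alpha(\mathbf h)\le\frac e{K+e-1}$.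
\item[(3)] \emph{In terms of $h$.} The best constant valid for all networks with $h$ sources lies between $1/(1+\frac12+\dots+\frac1h)$ and $4/(4+\lfloor\log_2h\rfloor)$. So it is $\Theta(1/\log h)$.
\item[(4)] \emph{All profiles.} For every profile, $1/S(\mathbf h)\le\alpha(\mathbf h)\le14/S(\mathbf h)$. Hence a positive constant $a$ works for all networks with profiles in a family $\mathcal F$ if and only if $\sup_{\mathbf h\in\mathcal F}S(\mathbf h)<\infty$.
\end{itemize}
\end{corollary}

\begin{proposition}\label{prop:sharp}
Over acyclic networks with $K=2$ and $(h_1,h_2)=(2,1)$, the best constant is exactly $4/5$.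
\end{proposition}

Thus on acyclic networks with profile $(2,1)$ the upper bound of Corollary~\ref{cor:main}(1) is attained, and the value $2/3$ given by (K3) is not optimal. We do not determine the exact constant for general profiles.

The obstruction is the same in all these statements. Many nodes of small min-cut fed by one common node must decode overlapping sets of source symbols. A node that collects several of them receives the overlap more than once, which wastes its incoming capacity, and a recursive construction makes the waste add up over the scales $h_K,h_{K-1},\dots,h_1$. Section~\ref{sec:small} shows this for the profile $(2,1)$, and Section~\ref{sec:networks} builds the networks. Theorem~\ref{thm:no} follows from Theorem~\ref{thm:main}, since $4/(K+3)<a^2/2$ for $K=\lceil8/a^2\rceil+1$. We nevertheless prove it directly in Section~\ref{sec:no}, because the short argument isolates the accumulation over scales and shows what has to be added in Section~\ref{sec:main}. Sections~\ref{sec:cor} and~\ref{sec:code} prove Corollary~\ref{cor:main} and Proposition~\ref{prop:sharp}.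

\section{The model and its entropy inequalities}\label{sec:model}

Fix an alphabet $\mathcal A$ with $q\ge2$ elements. A \emph{scheme of length $T$} operates for $T$ slots. The source symbols $X_1,X_2,\dots$ are independent and uniform on $\mathcal A$. Every edge carries a string in $\mathcal A^T$, and $V_x$ denotes the tuple of the strings on the edges entering the node $x$. What a node sends in a slot is a function of what it received earlier (for the root, of the source symbols produced so far) and of a random variable $W$ independent of the sources. The pair $(a,1)$ is \emph{achievable} if for every $\varepsilon>0$ there are $T$, a scheme of length $T$, and for each receiver $t\in R_i$ a set $D_t$ of indices with $|D_t|\ge(a-\varepsilon)h_iT$, such that $t$ recovers each $X_\ell$, $\ell\in D_t$, from $V_t$ and $W$ with error probability at most $\varepsilon$. The sets $D_t$ are part of the code: they may differ between receivers but do not depend on the source values.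

The impossibility proofs use much less than causality. They use only that, once $W$ is fixed, the string on an edge leaving a node $x$ other than the root is a function of $V_x$, and the string on an edge leaving the root is a function of the sources. In particular they do not depend on the number of sources or on $q$.

All entropies are measured in units of $\log q$, so that $H(X_\ell)=1$. We use the chain rule $H(Y,Z)=H(Y)+H(Z|Y)$, the mutual information $I(Y;Z)=H(Z)-H(Z|Y)$, its chain rule $I(Y,Y';Z)=I(Y;Z)+I(Y';Z|Y)$, the fact that conditioning does not increase entropy, and Fano's inequality: if a variable $X$ with $q$ values is estimated from $V$ with error probability at most $\varepsilon'\le\frac12$, then $H(X|V)\le h_{\mathrm{bin}}(\varepsilon')/\log_2q+\varepsilon'\log_q(q-1)\le h_{\mathrm{bin}}(\varepsilon')+\varepsilon'$, where $h_{\mathrm{bin}}$ is the binary entropy function in bits.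

We want to speak of the symbols known to an arbitrary node, not only to a receiver, and without reference to a decoder. For a deterministic scheme and a parameter $\eta\in[0,\frac12]$ put
\[
D(x)=\{\ell:\ H(X_\ell|V_x)\le\eta\}.
\]

\begin{lemma}\label{lem:star}
Let $(a,1)$ be achievable on a given network. Then for all $\varepsilon>0$ and $\eta\in(0,\frac12]$ there are $T$ and a deterministic scheme of length $T$ with $|D(t)|\ge(a-\varepsilon)h_iT$ for every $t\in R_i$ and every $i$.
\end{lemma}

\begin{proof}
Let $N=N_1+\dots+N_K$. Choose $\varepsilon_0\in(0,a)$ so small that $\varepsilon_1=\sqrt{N\varepsilon_0}$ satisfies $\varepsilon_1\le\frac12$, $h_{\mathrm{bin}}(\varepsilon_1)+\varepsilon_1\le\eta$ and $(1-\varepsilon_1)(a-\varepsilon_0)\ge a-\varepsilon$. Take a scheme for $\varepsilon_0$. Let $e_t(w)$ be the average over $\ell\in D_t$ of the probability, given $W=w$, that $t$ decodes $X_\ell$ wrongly. Then $\mathbb E\sum_te_t(W)\le N\varepsilon_0$, so $\sum_te_t(w)\le N\varepsilon_0=\varepsilon_1^2$ for some $w$. Fix $W=w$. The scheme is now deterministic, and the sources keep their distribution because $W$ is independent of them.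 By Markov's inequality at most a fraction $e_t(w)/\varepsilon_1\le\varepsilon_1$ of the indices in $D_t$ have error probability above $\varepsilon_1$. The others lie in $D(t)$ by Fano's inequality, and there are at least $(1-\varepsilon_1)(a-\varepsilon_0)h_iT$ of them.
\end{proof}

The choice of $\varepsilon_0$ depends on $N$, so in every application the network is fixed first and $\varepsilon,\eta\to0$ afterwards. Fano's inequality is applied to a fixed index $\ell$; this is where we use that $D_t$ does not depend on the source values.

For sets $D_1,\dots,D_b$ define the \emph{excess} $\operatorname{ex}(D_1,\dots,D_b)=\sum_i|D_i|-|\bigcup_iD_i|\ge0$. It counts each element once less than the number of sets containing it; for two sets it is $|D_1\cap D_2|$. We write $X_A=(X_\ell)_{\ell\in A}$.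

\begin{lemma}\label{lem:facts}
Fix a deterministic scheme of length $T$ on an acyclic network, and $\eta\in[0,\frac12]$. Let $x,y,u_1,\dots,u_b$ be nodes other than the root.
\begin{itemize}
\item[(F1)] If $x$ has in-degree $m$, then $H(V_x)\le mT$.
\item[(F2)] $H(V_x)\ge(1-\eta)|D(x)|$.
\item[(F3)] If every path from the root to $y$ passes through $x$, then $V_y$ is a function of $V_x$, and $D(y)\subseteq D(x)$.
\item[(F4)] If $H(X_A|V)\le\eta|A|$ and $H(X_A|V')\le\eta|A|$, then $I(V;V')\ge(1-2\eta)|A|$.
\item[(F5)] If all edges entering $y$ come from $u_1,\dots,u_b$, then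
\[
H(V_y)\le\sum_{i=1}^bH(V_{u_i})-(1-2\eta)\operatorname{ex}\big(D(u_1),\dots,D(u_b)\big).
\]
\end{itemize}
\end{lemma}

\begin{proof}
(F1) $V_x$ takes at most $q^{mT}$ values.

(F2) For finite $A\subseteq D(x)$ we have $H(X_A|V_x)\le\sum_{\ell\in A}H(X_\ell|V_x)\le\eta|A|$, and $H(X_A)=|A|$ because the sources are independent and uniform. So $H(V_x)\ge I(X_A;V_x)\ge(1-\eta)|A|$.

(F3) Use induction along a topological order of the nodes $y$ with the stated property; nodes unreachable from the root have it vacuously. For $y=x$ there is nothing to prove. Let $y\ne x$ and let $z$ be an in-neighbor of $y$. A path from the root to $z$ extends to a path to $y$, so it contains $x$. Hence $z$ is not the root and has the property, so $V_z$ is a function of $V_x$, and so are the strings on the edges from $z$ to $y$. Finally, if $V_y$ is a function of $V_x$, then $H(X_\ell|V_x)\le H(X_\ell|V_y)$.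

(F4) We have $(1-\eta)|A|\le I(X_A;V')\le I(V,X_A;V')=I(V;V')+I(X_A;V'|V)\le I(V;V')+H(X_A|V)\le I(V;V')+\eta|A|$.

(F5) Write $V_i=V_{u_i}$ and $V_{<i}=(V_1,\dots,V_{i-1})$. Since $V_y$ is a function of $(V_1,\dots,V_b)$, the chain rule gives $H(V_y)\le\sum_iH(V_i|V_{<i})=\sum_i[H(V_i)-I(V_i;V_{<i})]$. Let $A_i=D(u_i)\cap\bigcup_{j<i}D(u_j)$. Each $\ell\in A_i$ has conditional entropy at most $\eta$ given $V_i$ and given $V_{<i}$, so (F4) yields $I(V_i;V_{<i})\ge(1-2\eta)|A_i|$. The sets $D(u_i)\setminus A_i$ partition $\bigcup_iD(u_i)$, so $\sum_i|A_i|$ is the excess.
\end{proof}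

Property (F5) is the statement that overlap is waste: symbols known to two of the $u_i$ make $V_{u_1},\dots,V_{u_b}$ dependent, whatever code is used. The next lemma produces overlap.

\begin{lemma}\label{lem:overlap}
Let $n\ge2$ and let $D_1,\dots,D_n$ be subsets of size $\sigma$ of a finite nonempty set $D$. Then $|D_i\cap D_j|\ge\frac{\sigma^2}{|D|}-\frac\sigma{n-1}$ for some $i\ne j$.
\end{lemma}

\begin{proof}
Let $e_\ell$ be the number of $i$ with $\ell\in D_i$, so $\sum_{\ell\in D}e_\ell=n\sigma$. Counting ordered pairs and applying the Cauchy--Schwarz inequality,
\[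
\sum_{i\ne j}|D_i\cap D_j|=\sum_{\ell\in D}e_\ell(e_\ell-1)\ge\frac{n^2\sigma^2}{|D|}-n\sigma .
\]
Divide by the number $n(n-1)$ of ordered pairs and use $n/(n-1)\ge1$.
\end{proof}

\section{The profile $(2,1)$ by hand}\label{sec:small}

In this section we idealize: the scheme is deterministic and decodes without error at rate exactly $a$, so $\varepsilon=\eta=0$ and $D(x)$ is the set of symbols determined by $V_x$. Nothing later depends on this section except through motivation.

\subsection*{One layer}
Let $v_0$ have two edges from the root. Let $u_1,\dots,u_n$ have one edge each from $v_0$, and for each pair $i\ne j$ let $w_{ij}$ have one edge from $u_i$ and one from $u_j$; see the left half of Figure~\ref{fig:gadget}. All these nodes are receivers. The $u_i$ have min-cut $1$; $v_0$ and the $w_{ij}$ have min-cut $2$.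

For $n=2$, routing a symbol $x$ to $u_1$ and a symbol $y$ to $u_2$ gives $a=1$. For larger $n$, coding and decoding pull in opposite directions. Over a field with distinct nonzero elements $\xi_1,\dots,\xi_n$, sending $x+\xi_iy$ to $u_i$ lets every $w_{ij}$ decode $x$ and $y$. Each $u_i$ then receives full entropy but decodes nothing, since $x+\xi_iy$ is independent of $x$ and of $y$. So on this network the obstruction disappears if undecodable symbols are counted. If instead all $u_i$ decode at rate $1$ and $n=3$, three sets of size $T$ lie in $D(v_0)$, which has size at most $2T$; two of them meet, and (F5) gives $H(V_{w_{ij}})<2T$ for that pair.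

Now let $n$ be large and $a$ arbitrary. For a node $x$ of in-degree $2$ write $d(x)=|D(x)|/(2T)$; then $a\le d(x)\le1$ by the demand, (F1) and (F2). Choose $D_i\subseteq D(u_i)$ of size $aT$, which we take to be an integer. By (F3), $D_i\subseteq D(v_0)$. Lemma~\ref{lem:overlap} gives a pair with $|D_i\cap D_j|\ge\frac{a^2T}{2d(v_0)}-\frac{aT}{n-1}$, and for $w=w_{ij}$, (F2), (F5) and (F1) give $|D(w)|\le H(V_w)\le2T-|D_i\cap D_j|$. Dividing by $2T$,
\begin{equation}\label{eq:onestep}
d(w)\le1-\frac{a^2}{4\,d(v_0)}+\frac a{2(n-1)} .
\end{equation}
With $d(w)\ge a$, $d(v_0)\le1$ and $n\to\infty$ we obtain $a\le1-a^2/4$, that is, $a\le2\sqrt2-2\approx0.83$.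

\subsection*{Several layers}
The weak point is the bound $d(v_0)\le1$. It cannot be improved for $v_0$, which may receive two uncoded symbols per slot; a node that knows more than it was asked for lets the sets $D_i$ spread out. But $w$ knows less than $v_0$, and $w$ also has min-cut $2$. So repeat the construction over every $w_{ij}$ in place of $v_0$, and again over the new nodes, $M$ times in all (Figure~\ref{fig:gadget}). Applying \eqref{eq:onestep} repeatedly yields nodes $v_0,v_1,\dots,v_M$, each built over the previous one, with
\[
1\ge d(v_0)\ge d(v_1)\ge\dots\ge d(v_M)\ge a,\qquad d(v_{r+1})\le1-\frac{a^2}{4d(v_r)}+\frac a{2(n-1)},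
\]
the monotonicity by (F3). For some $r$ we have $d(v_r)-d(v_{r+1})\le1/M$, and then $d=d(v_r)$ satisfies $d+\frac{a^2}{4d}\le1+\frac1M+\frac a{2(n-1)}$. The left side is increasing in $d$ for $d\ge a/2$, so it is at least its value $\frac54a$ at $d=a$. Letting $n,M\to\infty$ gives $a\le\frac45$. In the extremal configuration each $D_i$ is half of $D(v_r)$ and two of them share a quarter of it; the code in Section~\ref{sec:code} realizes exactly this pattern.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95,>=stealth,every node/.style={circle,draw,inner sep=1pt,minimum size=6.5mm,font=\small}]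
\node (s) at (0,0) {$s$};
\node (v0) at (1.6,0) {$v_0$};
\node (a1) at (3.2,1.2) {$u_1$};
\node (a2) at (3.2,0) {$u_2$};
\node (a3) at (3.2,-1.2) {$u_3$};
\node (w1) at (4.8,1.6) {$w_{12}$};
\node (v1) at (4.8,0) {$w_{13}$};
\node (w3) at (4.8,-1.6) {$w_{23}$};
\node (b1) at (6.4,0.9) {};
\node (b2) at (6.4,0) {};
\node (b3) at (6.4,-0.9) {};
\node (x1) at (8,0.9) {};
\node (x2) at (8,0) {};
\node (x3) at (8,-0.9) {};
\node[draw=none] at (5.6,1.6) {$\cdots$};
\node[draw=none] at (5.6,-1.6) {$\cdots$};
\draw[->] (s) to[bend left=20] (v0);
\draw[->] (s) to[bend right=20] (v0);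
\foreach \f/\g in {v0/a1,v0/a2,v0/a3,a1/w1,a2/w1,a1/v1,a3/v1,a2/w3,a3/w3,v1/b1,v1/b2,v1/b3,b1/x1,b2/x1,b1/x2,b3/x2,b2/x3,b3/x3}
  \draw[->] (\f) -- (\g);
\end{tikzpicture}
\caption{The layered network for the profile $(2,1)$ with $n=3$ and $M=2$, attached at a node $s$. The node $v_0$ (layer $0$) feeds three nodes of in-degree $1$, and each pair of these feeds one node $w_{ij}$ of in-degree $2$ (layer $1$). The same pattern is repeated over every $w_{ij}$ and produces layer $2$; only the repetition over $w_{13}$ is drawn. This is the gadget $G_1$ with $m_0=1$, $m_1=2$.}
\label{fig:gadget}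
\end{figure}

\section{The networks}\label{sec:networks}

With two scales the loss is bounded. To make it grow we replace each $u_i$, whose received entropy is as large as its in-degree permits, by a node of a smaller copy of the construction, whose received entropy is already deficient. Which node of the smaller copy is deficient depends on the scheme, and the network has to be fixed before the scheme; so the network contains a collecting node for every possible choice.

Let $m_j,b_j,g_j,\theta,\mathbf h$ be as in Theorem~\ref{thm:main}, let $b_*=\max_jb_j$ (and $b_*=1$ if $L=0$), and fix integers $n\ge b_*$ and $M\ge1$. For $k=0,\dots,L$ we define the operation of \emph{attaching a gadget $G_k$ at a node $s$}, which creates new nodes, some of them called \emph{outputs}.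
\begin{itemize}
\item $G_0$: create a node $u$ with $m_0$ parallel edges from $s$. It has \emph{type $0$} and is the output.
\item $G_k$, $k\ge1$: create a \emph{layer-$0$} node $v_0$ with $m_k$ parallel edges from $s$. For $r=0,\dots,M-1$ and every layer-$r$ node $v$, attach $n$ disjoint copies of $G_{k-1}$ at $v$; for every choice of $b_k$ distinct copies among these and of one output in each, create a \emph{layer-$(r+1)$} node $w$ with $m_{k-1}$ parallel edges from each of the $b_k$ chosen outputs. We say that $w$ is \emph{built over $v$}. The nodes of layers $0,\dots,M$ have \emph{type $k$}, and the outputs are the nodes of layers $1,\dots,M$.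
\end{itemize}
A node of type $j$ has in-degree $m_j$; for a node built over another this is the identity $b_jm_{j-1}=m_j$, and it is the only place where the integrality of the ratios is used. The outputs of $G_k$ have type $k$.

The network $\mathcal N(n,M)$ is obtained by attaching $G_L$ at the root, adding for each node $x$ of type $j$ a receiver $t_x$ with $g_j$ parallel edges from $x$, and adding for each $i$ one receiver with $h_i$ parallel edges from the root. It is finite, and it is acyclic because each edge leads from an older to a newer node. The receivers $t_x$ impose a demand on $x$ although $m_j$ itself need not belong to the profile; the receivers at the root only make every group nonempty. If simple graphs are preferred, subdivide parallel edges by relay nodes that are not receivers; in-degrees, min-cuts and the functional dependences used in (F3) and (F5) are unchanged.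

\begin{lemma}\label{lem:structure}
\begin{itemize}
\item[(a)] If $y$ is a node of a gadget attached at $v$, or is built over $v$, then every path from the root to $y$ passes through $v$.
\item[(b)] If $G_k$ is attached at $s$ and $x$ is a node of type $j$ in it, there are $m_j$ edge-disjoint paths from $s$ to $x$ that use only edges of this gadget.
\item[(c)] $\mathcal N(n,M)$ has profile $\mathbf h$, and $\lambda(t_x)=g_j$ for $x$ of type $j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) All edges entering a node are created together with the node. So edges into nodes of a gadget attached at $v$ come from $v$ or from the same gadget, and edges into a node built over $v$ come from gadgets attached at $v$.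

(b) We use induction on $k$, with min-cuts taken in the graph formed by $s$ and the gadget. The case $k=0$ is given by the parallel edges. Let $k\ge1$. We first show $\lambda(s,v)\ge m_k$ for all layer nodes $v$, by induction on the layer. For $v_0$ use the parallel edges. Let $w$ be built over $v$ from outputs $u_1,\dots,u_{b_k}$ of distinct copies of $G_{k-1}$. By the hypothesis for $k-1$ there are $m_{k-1}$ edge-disjoint paths from $v$ to $u_i$ within the copy containing $u_i$. Distinct copies share no edge, and each path extends by its own parallel edge from $u_i$ to $w$. So $\lambda(v,w)\ge b_km_{k-1}=m_k$, and \eqref{eq:triangle} gives $\lambda(s,w)\ge m_k$. Any node $x$ of type $j<k$ lies in a copy of $G_{k-1}$ attached at a layer node $v$; then $\lambda(v,x)\ge m_j$ and $\lambda(s,v)\ge m_k\ge m_j$, and \eqref{eq:triangle} applies again.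

(c) By (b) and \eqref{eq:triangle}, $\lambda(t_x)\ge\min\{m_j,g_j\}=g_j$, and $t_x$ has in-degree $g_j$. The values $g_j$ belong to the profile, and the receivers at the root have min-cuts $h_1,\dots,h_K$.
\end{proof}

Suppose that $(a,1)$ is achievable on $\mathcal N(n,M)$. Fix $\varepsilon\in(0,a)$, $\eta\in(0,\frac12]$ and a scheme as in Lemma~\ref{lem:star}, and put $a'=\theta(a-\varepsilon)>0$. For a node $x$ of type $j$ define the normalized received entropy and the normalized number of known symbols,
\[
c(x)=\frac{H(V_x)}{m_jT},\qquad d(x)=\frac{|D(x)|}{m_jT}.
\]
By (F1) and (F2), $(1-\eta)d(x)\le c(x)\le1$. By (F3) and Lemma~\ref{lem:structure}(c), $|D(x)|\ge|D(t_x)|\ge(a-\varepsilon)g_jT\ge a'm_jT$. In summary,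
\begin{equation}\label{eq:cd}
(1-\eta)\,d(x)\le c(x)\le1,\qquad a'\le d(x)\le\frac1{1-\eta}\le2 .
\end{equation}
Both proofs below find a node with small $c(x)$ and compare with the lower bound $c(x)\ge(1-\eta)d(x)$.

\section{Accumulation over scales: proof of Theorem~\ref{thm:no}}\label{sec:no}

One layer suffices here. Take $m_j=g_j=2^j$ for $j=0,\dots,L$, so $b_j=2$ and $\theta=1$; take $h_i=2^{K-i}$, $h=h_1$, $M=1$ and $n=1+\lceil16/a^2\rceil$. Suppose that $(a,1)$ is achievable on $\mathcal N(n,1)$, fix a scheme as at the end of Section~\ref{sec:networks}, and put
\[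
\omega=\frac{a'^2}4(1-3\eta)-\frac1{n-1}.
\]
For $\eta=0$ and $n=\infty$ this is the loss $a^2/4$ found in \eqref{eq:onestep} with $d(v_0)=1$. We show that it is incurred once per scale.

\medskip\noindent\textbf{Claim.} \emph{Every gadget $G_k$ in the network has an output $x$ with $c(x)\le1-k\omega$.}

\medskip
For $k=0$ this is \eqref{eq:cd}. Let $k\ge1$ and let $v$ be the layer-$0$ node of the gadget. By induction, the $i$th copy of $G_{k-1}$ at $v$ has an output $u_i$ with $c(u_i)\le1-(k-1)\omega$. Let $\sigma=\lceil a'2^{k-1}T\rceil\ge1$. By \eqref{eq:cd} the integer $|D(u_i)|$ is at least $\sigma$ and at most $2\cdot2^{k-1}T$, so we can choose $D_i\subseteq D(u_i)$ with $|D_i|=\sigma$, and $\sigma\le2^kT$. By Lemma~\ref{lem:structure}(a) and (F3), $D_i\subseteq D(v)$, and $|D(v)|\le2^kT/(1-\eta)$ by \eqref{eq:cd}. Lemma~\ref{lem:overlap} gives $i\ne j$ with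
\[
|D(u_i)\cap D(u_j)|\ge\frac{a'^2\,2^{2k-2}T^2(1-\eta)}{2^kT}-\frac{2^kT}{n-1}=2^kT\Big(\frac{a'^2}4(1-\eta)-\frac1{n-1}\Big).
\]
Let $x$ be the output whose edges come from $u_i$ and $u_j$. Apply (F5) and divide by $2^kT$; the entropy terms become $\frac12(c(u_i)+c(u_j))$, and
\[
c(x)\le1-(k-1)\omega-(1-2\eta)\Big(\frac{a'^2}4(1-\eta)-\frac1{n-1}\Big)\le1-k\omega,
\]
because $(1-2\eta)(1-\eta)\ge1-3\eta$ and $0\le1-2\eta\le1$. This proves the claim.

For the output $x$ of $G_L$ given by the claim, \eqref{eq:cd} yields $(1-\eta)a'\le c(x)\le1-L\omega$. This inequality no longer involves $T$ or the scheme, and the network is fixed, so we may let $\varepsilon,\eta\to0$. Since $\frac1{n-1}\le\frac{a^2}{16}$ and $L\ge\frac8{a^2}$,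
\[
a\le1-L\Big(\frac{a^2}4-\frac1{n-1}\Big)\le1-\frac8{a^2}\cdot\frac{3a^2}{16}=-\frac12,
\]
a contradiction. A universal constant $a$ would satisfy the hypothesis with $\min\{a,1\}$ in place of $a$, so none exists. \qed

\section{Layers and linearization: proof of Theorem~\ref{thm:main}}\label{sec:main}

The loss $a^2/4$ per scale only forces $a$ to be of order $1/\sqrt K$. To reach order $1/K$ the loss per scale must be proportional to $a$. Section~\ref{sec:small} shows how to gain the missing factor: with many layers there is a node $x$ built over a node $v$ with $d(v)\approx d(x)$, and for $d(v)=a$ the loss $a^2/(4d(v))$ equals $a/4$. A new difficulty appears with three or more scales. The scheme may make $d(x)$ larger than $a$, which lowers the overlap below $x$ and raises $c(x)$. It pays one scale higher, where larger sets overlap more. The induction must therefore bound a quantity that records this trade, and it must survive averaging over the $n$ copies, so it should be linear: $c(x)-\kappa d(x)$. The constant $\kappa$ comes from linearizing the overlap.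

\subsection*{The overlap function and its tangent}
If an element lies in a fraction $p$ of the sets $D_1,\dots,D_n$ and we draw $b$ of the sets independently and uniformly, then the element is counted $bp$ times on average and lies in the union with probability $1-(1-p)^b$. Its expected contribution to the excess is
\[
f_b(p)=bp-1+(1-p)^b .
\]
For $b=2$ this is $p^2$, as in Lemma~\ref{lem:overlap}. When all nodes have the same normalized $d$, a set at scale $m_{k-1}$ is a fraction $1/b_k$ of a set at scale $m_k$, so we take the tangent to $f_b$ at $p=1/b$. Put
\[
\gamma_b=\Big(1-\frac1b\Big)^{b-1},\qquad\kappa_b=1-\gamma_b-\rho(b).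
\]

\begin{lemma}\label{lem:constants}
Let $b\ge2$ be an integer.
\begin{itemize}
\item[(a)] $\rho(b)=\gamma_b(1-\frac1b)$ and $\frac1e<\gamma_b\le\frac12$.
\item[(b)] $f_b(p)\ge(1-\gamma_b)\,b\,p-\kappa_b$ for $0\le p\le1$.
\item[(c)] $0\le\kappa_b<\frac12$.
\item[(d)] $\rho(b)$ is increasing in $b$, $\rho(2)=\frac14$, and $\rho(b)\to\frac1e$ as $b\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\gamma_b=(1+\frac1y)^{-y}$ with $y=b-1\ge1$, and $2\le(1+\frac1y)^y<e$, the lower bound by Bernoulli's inequality.
(b) The function $f_b$ is convex on $[0,1]$, with $f_b(\frac1b)=\rho(b)$ and $f_b'(\frac1b)=b(1-\gamma_b)$. Its tangent at $\frac1b$ is $\rho(b)+b(1-\gamma_b)(p-\frac1b)=(1-\gamma_b)bp-\kappa_b$.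
(c) Setting $p=0$ in (b) gives $0\ge-\kappa_b$. By (a), $\kappa_b=1-\gamma_b(2-\frac1b)<1-\frac3{2e}<\frac12$, since $e<3$.
(d) $\ln\rho(b)=b\ln(1-\frac1b)=-\sum_{r\ge1}\frac1{r\,b^{r-1}}$; the term $r=1$ is $-1$, and the sum of the others decreases to $0$ in absolute value as $b$ grows.
\end{proof}

For $b=2$ we get $\gamma_2=\frac12$, $\kappa_2=\frac14$, and (b) is $p^2\ge p-\frac14$. We abbreviate $\gamma_j=\gamma_{b_j}$, $\kappa_j=\kappa_{b_j}$ for $1\le j\le L$ and set $\kappa_0=0$. By (a) and (c),
\begin{equation}\label{eq:sign}
1-\gamma_j-\kappa_{j-1}\ge0\qquad(1\le j\le L).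
\end{equation}

From now on assume that $(a,1)$ is achievable on $\mathcal N(n,M)$ and fix a scheme as at the end of Section~\ref{sec:networks}.

\subsection*{One step}

\begin{lemma}\label{lem:step}
Let $k\ge1$, let $v$ be a node of layer $r<M$ in a gadget $G_k$, and for $i=1,\dots,n$ let $u_i$ be an output of the $i$th copy of $G_{k-1}$ at $v$. Then some node $w$ built over $v$ satisfies
\[
c(w)\le\frac1n\sum_{i=1}^n\big[c(u_i)-(1-\gamma_k)\,d(u_i)\big]+\kappa_k\,d(v)+4\eta+\frac{b_k^2}n .
\]
\end{lemma}

\begin{proof}
Write $b,\gamma,\kappa$ for $b_k,\gamma_k,\kappa_k$, let $D_i=D(u_i)$, and let $\operatorname{avg}_i$ denote the average over $i=1,\dots,n$. By Lemma~\ref{lem:structure}(a) and (F3), $D_i\subseteq D(v)$. For a tuple $I=(I_1,\dots,I_b)$ of indices let $\operatorname{ex}(I)=\operatorname{ex}(D_{I_1},\dots,D_{I_b})$. Let $I_1,\dots,I_b$ be independent and uniform on $\{1,\dots,n\}$, and let $p_\ell$ be the fraction of the sets $D_i$ that contain $\ell$, so that $\sum_{\ell\in D(v)}p_\ell=\operatorname{avg}_i|D_i|$. By Lemma~\ref{lem:constants}(b),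
\[
\mathbb E\operatorname{ex}(I)=\sum_{\ell\in D(v)}f_b(p_\ell)\ge(1-\gamma)\,b\,\operatorname{avg}_i|D_i|-\kappa\,|D(v)| .
\]
Only tuples of distinct indices correspond to nodes of the network. Let $\mathcal E$ be the event that the indices are distinct. It has positive probability because $n\ge b$, and its complement has probability at most $\binom b2/n\le b^2/(2n)$. By \eqref{eq:cd}, $0\le\operatorname{ex}(I)\le b\max_i|D_i|\le2bm_{k-1}T=2m_kT$ for every tuple. Hence $\mathbb E\operatorname{ex}(I)\le\mathbb E[\operatorname{ex}(I)\,|\,\mathcal E]+\frac{b^2}{2n}\cdot2m_kT$, that is,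
\[
\mathbb E[\operatorname{ex}(I)\,|\,\mathcal E]\ge(1-\gamma)\,b\,\operatorname{avg}_i|D_i|-\kappa\,|D(v)|-\frac{b^2}n\,m_kT .
\]
Given $\mathcal E$, each $I_j$ is still uniform by symmetry, so $\mathbb E[\sum_jH(V_{u_{I_j}})\,|\,\mathcal E]=b\operatorname{avg}_iH(V_{u_i})$. Choose a tuple of distinct indices for which $\sum_jH(V_{u_{I_j}})-(1-2\eta)\operatorname{ex}(I)$ is at most its conditional mean, and let $w$ be the node built over $v$ from $u_{I_1},\dots,u_{I_b}$. By (F5), after division by $m_kT=b\,m_{k-1}T$,
\[
c(w)\le\operatorname{avg}_ic(u_i)-(1-2\eta)\Big[(1-\gamma)\operatorname{avg}_id(u_i)-\kappa\,d(v)-\frac{b^2}n\Big].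
\]
Expand the product. The term $2\eta(1-\gamma)\operatorname{avg}_id(u_i)$ is at most $4\eta$ by \eqref{eq:cd}, and $(1-2\eta)(\kappa d(v)+\frac{b^2}n)\le\kappa d(v)+\frac{b^2}n$ because $\kappa\ge0$.
\end{proof}

\subsection*{Induction over scales}
The bound of Lemma~\ref{lem:step} contains $d(v)$, while the induction needs $d(w)$, and (F3) gives $d(w)\le d(v)$, the wrong direction. The layers repair this. Put
\[
\delta=4\eta+\frac{b_*^2}n+\frac2M,\qquad A_k=\sum_{j=1}^k(1-\gamma_j-\kappa_{j-1}).
\]

\begin{lemma}\label{lem:induction}
Every gadget $G_k$ in the network has an output $x$ with $c(x)-\kappa_k\,d(x)\le1-a'A_k+k\delta$.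
\end{lemma}

\begin{proof}
For $k=0$ the statement is $c(x)\le1$. Let $k\ge1$. At every node $v$ of layer $r<M$, choose in each of the $n$ copies of $G_{k-1}$ an output $u_i$ satisfying the statement for $k-1$. By \eqref{eq:sign} and $d(u_i)\ge a'$,
\begin{align*}
c(u_i)-(1-\gamma_k)d(u_i)&=\big[c(u_i)-\kappa_{k-1}d(u_i)\big]-(1-\gamma_k-\kappa_{k-1})\,d(u_i)\\
&\le1-a'A_{k-1}+(k-1)\delta-(1-\gamma_k-\kappa_{k-1})\,a'\\
&=1-a'A_k+(k-1)\delta .
\end{align*}
This is the trade described above: a larger $d(u_i)$ allows $c(u_i)$ to grow at rate $\kappa_{k-1}$ but raises the overlap at the larger rate $1-\gamma_k$. Starting from the layer-$0$ node $v_0$ and applying Lemma~\ref{lem:step} repeatedly, we obtain $v_0,v_1,\dots,v_M$ with $v_{r+1}$ built over $v_r$ and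
\[
c(v_{r+1})\le1-a'A_k+(k-1)\delta+\kappa_k\,d(v_r)+4\eta+\frac{b_*^2}n\qquad(0\le r<M).
\]
All $v_r$ have type $k$, so Lemma~\ref{lem:structure}(a), (F3) and \eqref{eq:cd} give $2\ge d(v_0)\ge d(v_1)\ge\dots\ge d(v_M)\ge0$. The $M$ differences $d(v_r)-d(v_{r+1})$ sum to at most $2$, so one of them is at most $2/M$. For this $r$, the node $x=v_{r+1}$ is an output, and $\kappa_kd(v_r)\le\kappa_kd(x)+2/M$ since $0\le\kappa_k\le1$. Substituting gives the statement for $k$.
\end{proof}

\subsection*{Conclusion}
Let $x$ be the output of $G_L$ given by Lemma~\ref{lem:induction}. At the top scale, a large $d(x)$ is paid for directly: by \eqref{eq:cd}, $c(x)\ge d(x)-2\eta$, so $c(x)-\kappa_Ld(x)\ge(1-\kappa_L)a'-2\eta$. Therefore $a'(1-\kappa_L+A_L)\le1+L\delta+2\eta$. The constants $\kappa_j$ shift by one index: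
\[
1-\kappa_L+A_L=1+\sum_{j=1}^L(1-\gamma_j)-\sum_{j=0}^{L}\kappa_j=1+\sum_{j=1}^L(1-\gamma_j-\kappa_j)=1+\sum_{j=1}^L\rho(b_j).
\]
Letting $\varepsilon,\eta\to0$ on the fixed network, we see that achievability of $(a,1)$ on $\mathcal N(n,M)$ implies
\[
\theta a\Big(1+\sum_{j=1}^L\rho(b_j)\Big)\le1+L\Big(\frac{b_*^2}n+\frac2M\Big).
\]
If the left side exceeds $1$, this fails for $n$ and $M$ large enough, and $(a,1)$ is not achievable on the acyclic network $\mathcal N(n,M)$, which has profile $\mathbf h$. The number of sources was never used. This proves Theorem~\ref{thm:main}. \qed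

\section{Consequences: proof of Corollary~\ref{cor:main}}\label{sec:cor}

All lower bounds come from (K3).

(1) The lower bound is $1/S(\mathbf h)$. For the upper bound apply Theorem~\ref{thm:main} with $L=K-1$, $m_j=g_j=h_{K-j}$ and $\theta=1$; the ratios $m_j/m_{j-1}$ are the numbers $b_{K-1},\dots,b_1$ of the corollary, integers greater than $1$. By Lemma~\ref{lem:constants}(a), $1-\frac1b<e\rho(b)$, so $1+\sum_i(1-\frac1{b_i})<e\,(1+\sum_i\rho(b_i))$. For $b_i=2$ the denominators are $1+\frac{K-1}2$ and $1+\frac{K-1}4$.

(2) For the upper bound take $h_i=b^{K-i}$ in (1). Then $\alpha(\mathbf h)\le1/(1+(K-1)\rho(b))$, which tends to $1/(1+\frac{K-1}e)=\frac e{K+e-1}$ as $b\to\infty$.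

(3) Each integer $r$ with $h_{i+1}<r\le h_i$ has $\frac1r\ge\frac1{h_i}$, so $1-\frac{h_{i+1}}{h_i}\le\sum_{r=h_{i+1}+1}^{h_i}\frac1r$. Summing over $i$ and using $h_K\ge1$, $h_1\le h$, we get $S(\mathbf h)\le1+\sum_{r=2}^h\frac1r$. For the upper bound apply Theorem~\ref{thm:main} to the profile $(2^L,\dots,2,1)$ with $L=\lfloor\log_2h\rfloor$, $\theta=1$ and $h\ge2^L$ sources; the bound is $1/(1+\frac L4)$.

(4) A general profile has no integer ratios, so we round to powers of $2$; this is the purpose of $\theta$. Let $J$ be the number of classes $[2^{j-1},2^j)$, $j\ge1$, that contain some $h_i$. Let $m_0<\dots<m_{J-1}$ be the right endpoints $2^j$ of these classes, and for each of them let $g$ be a value $h_i$ in the class, so that $\frac12\cdot2^j\le g\le2^j$. The ratios of consecutive $m$'s are powers of $2$. Theorem~\ref{thm:main} with $\theta=\frac12$, $L=J-1$, and $\rho(b)\ge\frac14$ from Lemma~\ref{lem:constants}(d) give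
\[
\alpha(\mathbf h)\le\frac2{1+(J-1)/4}=\frac8{J+3}.
\]
It remains to bound $S(\mathbf h)$ by a multiple of $J$. Since $1-y\le-\ln y$, the consecutive pairs $(h_i,h_{i+1})$ within one class contribute to $S$ at most $\sum\ln(h_i/h_{i+1})$, which telescopes to the logarithm of a ratio of two numbers in the class and is less than $\ln2$. Exactly $J-1$ consecutive pairs lie in different classes, and each contributes less than $1$. Hence $S(\mathbf h)\le1+J\ln2+(J-1)=(1+\ln2)J$ and
\[
\alpha(\mathbf h)S(\mathbf h)\le\frac{8(1+\ln2)J}{J+3}<8(1+\ln2)<13.6 .
\]
If $S^*=\sup_{\mathcal F}S$ is finite, then $a=1/S^*$ works by (K3). Conversely, if $a>0$ works for $\mathcal F$, then $a\le\alpha(\mathbf h)\le14/S(\mathbf h)$, so $S(\mathbf h)\le14/a$ for all $\mathbf h\in\mathcal F$. \qed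

\section{A code of rate $4/5$: proof of Proposition~\ref{prop:sharp}}\label{sec:code}

The upper bound is Theorem~\ref{thm:main} with $L=1$, $m_0=g_0=1$, $m_1=g_1=2$, $\theta=1$: the bound is $1/(1+\frac14)=\frac45$, and the networks are acyclic. We show that $(\frac45,1)$ is achievable on every acyclic network with profile $(2,1)$.

The plan follows the extremal configuration of Section~\ref{sec:small}. Source symbols are sent in generations of $8\tau$ symbols using $5\tau$ slots. Every edge carries $4\tau$ uncoded symbols, which serve receivers of min-cut $1$, and $\tau$ coded symbols. Two different such packages share $2\tau$ uncoded symbols, so together they contain $6\tau$ uncoded and $2\tau$ coded symbols, just enough to recover all $8\tau$. The graph-theoretic task is to assign packages to edges so that each node can produce what it sends and each node of min-cut at least $2$ sees two different packages.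

Delete the nodes unreachable from the root; they include no receiver and lie on no path from the root. Let $B$ consist of the root and all nodes of min-cut at least $2$, and let $E^*$ be the set of edges with tail in $B$. A \emph{cut edge} of a node $v$ is an edge that lies on every path from the root to $v$. The root has none, since the empty path contains no edge, and by Menger's theorem a node $v$ other than the root has a cut edge if and only if $\lambda(v)=1$. So the nodes with a cut edge are exactly those outside $B$.

\begin{lemma}\label{lem:cutedge}
Every node $v\notin B$ has exactly one cut edge with tail in $B$. We denote it by $e^*(v)$.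
\end{lemma}

\begin{proof}
\emph{Existence.} Among the cut edges of $v$ choose $e$ whose tail $x$ is earliest in a topological order. Suppose $x\notin B$, and let $e'$ be a cut edge of $x$. Every path from the root to $v$ passes through $x$, and its initial part up to $x$ contains $e'$. So $e'$ is a cut edge of $v$, and its tail precedes $x$, a contradiction.

\emph{Uniqueness.} Let $e_1\ne e_2$ be cut edges of $v$, named so that $e_1$ comes before $e_2$ on some path $P$ from the root to $v$, and let $x$ be the tail of $e_2$. Let $Q$ be any path from the root to $x$. Follow $Q$, then $e_2$, then the part of $P$ after $e_2$. By acyclicity this is a path from the root to $v$, so it contains $e_1$. The edge $e_1$ is neither $e_2$ nor in the part of $P$ after $e_2$, so it lies on $Q$. Thus $e_1$ is a cut edge of $x$, and $x\notin B$.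
\end{proof}

\subsection*{The packages}
Choose $\nu\ge3$ with $2^\nu-1\ge|E^*|$ and put $\tau=2^{\nu-3}$. Assume first that $\mathcal A$ is a finite field with at least $(|E^*|+8)\tau$ elements. Index the $8\tau=2^\nu$ symbols of a generation as $X=(X_z)_{z\in\mathbb F_2^\nu}$. Assign distinct nonzero vectors $y_e\in\mathbb F_2^\nu$ to the edges $e\in E^*$ and let $S_e=\{z:\langle z,y_e\rangle=1\}$. One nontrivial linear equation over $\mathbb F_2$ has $2^{\nu-1}$ solutions, so $|S_e|=4\tau$. Distinct nonzero vectors over $\mathbb F_2$ are linearly independent, so $|S_e\cap S_{e'}|=2^{\nu-2}=2\tau$ and $|S_e\cup S_{e'}|=6\tau$ for $e\ne e'$.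

A Cauchy matrix has entries $1/(\xi_i-\zeta_j)$ with all $\xi_i,\zeta_j$ distinct field elements. Each square submatrix is again of this form, and its determinant, a product of differences $\xi_i-\xi_{i'}$ and $\zeta_j-\zeta_{j'}$ divided by $\pm\prod(\xi_i-\zeta_j)$, is nonzero. Take such a matrix with $|E^*|\tau$ rows and $8\tau$ columns, the columns indexed by $\mathbb F_2^\nu$, and split the rows into blocks $C_e$, $e\in E^*$, of $\tau$ rows each. The \emph{package} of $e\in E^*$ is $(X_{S_e},C_eX)$, which has $5\tau$ symbols. The packages of distinct edges $e,e'\in E^*$ determine $X$: they display the $6\tau$ symbols indexed by $S_e\cup S_{e'}$, and after subtracting their contribution from $C_eX$ and $C_{e'}X$ there remain $2\tau$ linear equations in the other $2\tau$ symbols, whose matrix is a square submatrix of the Cauchy matrix.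

For an arbitrary alphabet write $q=q_1\cdots q_\mu$ with prime powers $q_i$, treat $m$ consecutive slots as one, and identify $\mathcal A^m$ with $\mathbb F_{q_1^m}\times\dots\times\mathbb F_{q_\mu^m}$, with $m$ so large that each field has enough elements. Apply the construction in each factor with the same sets $S_e$. All statements above then hold for symbols in $\mathcal A^m$, each of which consists of $m$ source symbols, and rates are unaffected.

\subsection*{The assignment}
Define the \emph{label} of an edge with tail $z$ to be the edge itself if $z\in B$, and $e^*(z)$ if $z\notin B$. Every edge carries the package of its label. We check, by induction along a topological order, that each node can do this once all its incoming edges have delivered their packages. The root knows $X$.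

Let $v\notin B$. We show that every incoming edge $e$, with tail $z$, has label $e^*(v)$; there is at least one such edge. If $e=e^*(v)$, its tail is in $B$ and it is its own label. Otherwise, extending any path from the root to $z$ by $e$ shows that $e^*(v)$ is a cut edge of $z$. Then $z\notin B$, and $e^*(z)=e^*(v)$ by the uniqueness in Lemma~\ref{lem:cutedge}. So $v$ holds the package of $e^*(v)$, which is what it must send.

Let $w\in B$ be different from the root. Every path from the root to $w$ contains the label of its last edge: that label is the last edge itself or a cut edge of its tail. If all edges entering $w$ had the same label, this label would be a cut edge of $w$, contradicting $w\in B$. So $w$ receives the packages of two distinct edges of $E^*$, recovers $X$, and can compute the packages of its outgoing edges.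

\subsection*{Timing and rates}
Number the $P$ nodes $0,1,\dots,P-1$ in a topological order, the root being $0$, and call $5\tau$ consecutive slots a period. In one period two sources produce $10\tau$ symbols, of which $8\tau$ form a generation; recall that $h\ge h_1=2$. Node $i$ sends the packages of generation $g$ in period $g+i+1$. Its in-neighbors have smaller numbers and have sent them by period $g+i$, and every edge carries one package per period. After $\Gamma$ periods every node has received generations $1,\dots,\Gamma-P$. Receivers of min-cut $2$ lie in $B$ and decode $8\tau$ symbols per generation; a receiver $v$ of min-cut $1$ reads the $4\tau$ uncoded symbols $X_{S_{e^*(v)}}$. There are no errors, and as $\Gamma\to\infty$ the rates tend to $\frac85=\frac45\cdot2$ and $\frac45=\frac45\cdot1$. Hence $(\frac45,1)$ is achievable. \qed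

\begin{remark}
Acyclicity is used in Lemma~\ref{lem:cutedge}, in the induction for the assignment and in the timing. For the profile $(2,1)$ over all directed networks, the results above give $\frac23\le\alpha(2,1)\le\frac45$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{On Achievable Information Rates In Single-Source Non-Uniform Demand Networks},
\texttt{https://www.ece.rice.edu/ctw2006/talks/ctw06-fragouli.pdf}

\end{thebibliography}
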